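# Alternating cycles against the circuits of a matroid with two complementary bases

## 1. Complementary bases, alternating graphs, and the matroids $M[I|N]$

We write a matroid as $M=(S,\mathcal B)$, where $S$ is a finite ground set and $\mathcal B$ is its family of bases. A set is independent if it lies in a basis and dependent otherwise. A circuit is a minimal dependent set, so every dependent set contains a circuit. All bases have the same size, the rank $r$. Throughout, $S$ is the disjoint union of two bases $A$ and $B$, so $|A|=|B|=r$ and $|S|=2r$. Two consequences are used all the time: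

* there are no loops, because every element of $S$ lies in a basis;
* every circuit meets both $A$ and $B$, because $A$ and $B$ are independent. We write a circuit as $C=A'\cup B'$ with $\emptyset\ne A'\subseteq A$ and $\emptyset\neq B'\subseteq B$.

**Example 1.** The cycle matroid $M(\Gamma)$ of a graph $\Gamma$ has the edges of $\Gamma$ as elements and the edge sets of cycles as circuits. If $\Gamma$ is connected, its bases are the spanning trees. A matroid of this form is called graphic. Take $\Gamma=K_4$ on the vertices $1,2,3,4$ and put
$$a_1=12,\quad a_2=23,\quad a_3=34,\qquad b_1=13,\quad b_2=14,\quad b_3=24 .$$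
Then $A=\{a_1,a_2,a_3\}$ is the path $1,2,3,4$ and $B=\{b_1,b_2,b_3\}$ is the path $3,1,4,2$. Both are spanning trees, and $r=3$. The circuits are the four triangles $\{a_1,a_2,b_1\}$, $\{a_1,b_2,b_3\}$, $\{a_3,b_1,b_2\}$, $\{a_2,a_3,b_3\}$ and the three quadrilaterals $\{a_1,a_2,a_3,b_2\}$, $\{a_1,a_3,b_1,b_3\}$, $\{a_2,b_1,b_2,b_3\}$.

**Definition (alternating graph, alternating cycle).** An alternating graph is a graph $H$ with vertex set $S$ all of whose edges join an element of $A$ to an element of $B$. An alternating cycle between $A$ and $B$ is an alternating graph that is a single cycle through all of $S$. For a set $T$ of vertices, $N_H(T)$ is the set of all neighbors of members of $T$.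

The elements of the matroid are the *vertices* of $H$. In the graphic case an edge of $\Gamma$ is a vertex of $H$. An alternating cycle is a Hamiltonian cycle of the complete bipartite graph between $A$ and $B$, so for $r\ge2$ there are exactly $r!\,(r-1)!/2$ of them. In Example 1, one of the six is $H=a_1b_1a_2b_2a_3b_3a_1$.

**Definition (covering).** A graph $G$ on $S$ covers a circuit $C$ if both ends of some edge of $G$ lie in $C$. Otherwise $G$ misses $C$. An alternating graph misses $C=A'\cup B'$ exactly when it has no edge between $A'$ and $B'$.

**Example 2.** The cycle $H$ just named covers every circuit of $M(K_4)$. In the order listed in Example 1, the four triangles contain the edges $a_1b_1$, $a_1b_3$, $a_3b_2$, $a_3b_3$ of $H$, and the three quadrilaterals contain $a_2b_2$, $a_1b_1$, $a_2b_1$. The alternating graph with the single edge $a_1b_1$ misses $\{a_2,a_3,b_3\}$.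

**Definition (the matroid $M[I|N]$).** Let $N$ be an $r\times r$ matrix over $GF(q)$ with rows indexed by $A$ and columns indexed by $B$. Then $M[I|N]$ is the matroid on $A\sqcup B$ in which $a\in A$ stands for the unit vector $e_a$ and $b\in B$ for the column $N_b$. A set is independent if the corresponding family of vectors is linearly independent. For $q=2$ such a matroid is binary.

Here $A$ is a basis, and $B$ is a basis if and only if $N$ is nonsingular.

**Example 3.** Let $r=4$, $q=2$, $N_{b_1}=e_{3}+e_{4}$, $N_{b_2}=e_1$, $N_{b_3}=e_2$, $N_{b_4}=e_3$, where $e_i$ stands for $a_i$. The matrix is nonsingular, and $\{b_1,a_3,a_4\}$ is a circuit. The alternating cycle $a_1b_1a_2b_2a_3b_3a_4b_4a_1$ joins $b_1$ only to $a_1$ and $a_2$, so it misses this circuit.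

We shall choose $N$ uniformly at random. Choose the columns one after another: given that the first $t$ are independent, the next one avoids their span with probability $1-q^{t-r}$. Hence
$$P(N\text{ nonsingular})=\prod_{i=1}^r(1-q^{-i})\ \ge\ \tfrac12\cdot\tfrac34\cdot\tfrac78\Bigl(1-\sum_{i\ge4}2^{-i}\Bigr)=\tfrac{147}{512}>\tfrac14. \tag{1}$$
The inequality uses $q\ge2$ and $\prod(1-t_i)\ge1-\sum t_i$ for $t_i\in[0,1]$.

## 2. Conjecture 2 and four theorems about it

Can one always thread the two bases into a single alternating cycle so that every circuit contains two consecutive elements of the cycle? The statement under study is Conjecture 2 of "Problem set 1", https://berkri.web.elte.hu/wordpress/wp-content/uploads/2022/09/22probsem1.pdf; we take $r\ge2$.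

**Conjecture 2.** If $M=(S,\mathcal B)$ is a matroid such that $S$ can be decomposed into two disjoint bases $A$ and $B$, then there exists an alternating cycle between $A$ and $B$ that covers every circuit of $M$.

The conjecture is false. We prove the following.

**Theorem 1.** For every $r\ge 2000$ there is a binary matroid of rank $r$ on $S=A\sqcup B$, with $A,B$ bases, such that no alternating cycle covers every circuit.

**Theorem 2.** Fix a prime power $q$ and $c<\frac14$. For a uniformly random nonsingular $N$ over $GF(q)$, with probability $1-o(1)$ as $r\to\infty$, no alternating graph with at most $c\,r\log_q r$ edges covers every circuit of $M[I|N]$.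

An alternating cycle has only $2r$ edges, so Theorem 2 excludes much more than cycles.

**Theorem 3.** For a uniformly random nonsingular $N$ over $GF(2)$, with probability $1-o(1)$ some alternating graph with at most $21\,r\ln r$ edges covers every circuit of $M[I|N]$.

**Theorem 4.** The conjecture is true for graphic matroids.

## 3. Ranks two and three by hand

For $r=2$ the only alternating cycle is the complete bipartite graph between $A$ and $B$. Every circuit meets both sides, so it is covered.

For $r=3$ an alternating cycle is the complete bipartite graph minus a perfect matching $Q$. It misses $C=A'\cup B'$ only if every pair in $A'\times B'$ belongs to $Q$. Since $Q$ is a matching, this forces $|A'|=|B'|=1$. So only two-element circuits $\{a,b\}$ can be missed, and only when the pair $ab$ is in $Q$. Call the set of two-element circuits $P$. Being parallel is transitive on a matroid without loops, so if $a$ were parallel to $b$ and to $b'\neq b$, then $b,b'$ would be parallel, contradicting that $B$ is independent. The same holds with $A$ and $B$ exchanged, so $P$ is a matching. Extend $P$ to a perfect matching $\{a_1b_1,a_2b_2,a_3b_3\}$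 and take $Q=\{a_1b_2,a_2b_3,a_3b_1\}$, which is disjoint from $P$. The alternating cycle complementary to $Q$ covers every circuit. So the conjecture holds in rank three for every matroid.

## 4. Graphic matroids: removing a vertex of degree two or three

Next come the matroids that one can draw. Here induction proves the conjecture.

**Proof of Theorem 4.**

**Step 1: find a small vertex.** The purpose is to have something to remove. Let $M=M(\Gamma)$. We may take $\Gamma$ connected, since gluing components together at a vertex does not change the cycle matroid. Then $\Gamma$ has $r+1$ vertices. Parallel edges are allowed, and there are no loops. The bases $A,B$ are spanning trees that partition the $2r$ edges. The degrees sum to $4r<4(r+1)$, so some vertex $v$ has degree at most $3$. Both trees meet $v$, so its degree is $2$ or $3$.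

**Step 2: reduce at a vertex of degree three.** We want to pass to rank $r-1$ and come back. Say $v$ is incident with $a_1,a_2\in A$ and $b\in B$; the case with $A,B$ exchanged is symmetric. Let $x_i$ be the other end of $a_i$. Since $A$ is a tree, $x_1\ne x_2$. Let $\Gamma'=\Gamma-v+e$ with a new edge $e=x_1x_2$, which is not a loop. Replacing the path $x_1vx_2$ of the tree $A$ by the edge $e$ gives the spanning tree $A-a_1-a_2+e$ of $\Gamma'$. As $v$ is a leaf of $B$, the set $B-b$ is a spanning tree of $\Gamma'$. These two trees partition the edges of $\Gamma'$, and the rank is now $r-1$.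

Suppose $H'$ is an alternating Hamiltonian path or an alternating cycle that covers all circuits of $\Gamma'$. Replace the vertex $e$ of $H'$ by the segment $a_1\,b\,a_2$: the predecessor of $e$, if any, is joined to $a_1$, and the successor, if any, to $a_2$. The neighbors of $e$ in $H'$ lie in $B-b$, so the result $H$ is alternating. It is a path if $H'$ was a path and a cycle if $H'$ was a cycle, and it passes through all of $S$. All edges of $H'$ not at $e$ are kept in $H$. Let $C$ be a circuit of $\Gamma$.

* If $C$ avoids $v$, it is a circuit of $\Gamma'$ not containing $e$. An edge of $H'$ inside $C$ is not at $e$, so it is kept.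
* If $C$ contains $b$ and some $a_i$, the edge $a_ib$ of $H$ covers it.
* Otherwise $C$ passes through $v$ using $a_1$ and $a_2$. Since $x_1\neq x_2$, the rest of $C$ is a path from $x_1$ to $x_2$ in $\Gamma-v$ with at least one edge, so $C-a_1-a_2+e$ is a circuit of $\Gamma'$. Some edge of $H'$ lies inside it. If that edge is not at $e$, it is kept and lies in $C$. If it is $eb^*$, then $b^*\in C$, and $H$ contains $a_1b^*$ or $a_2b^*$, where $a_1,a_2\in C$.

So $H$ covers every circuit of $\Gamma$.

**Step 3: an alternating Hamiltonian path for every $r\ge1$.** The cycle version needs this when a vertex of degree two appears. We show by induction that some alternating Hamiltonian path covers all circuits. For $r=1$ the graph has two vertices and two parallel edges $a,b$; the path $a\,b$ covers the only circuit $\{a,b\}$. Let $r\ge2$ and let $v$ be as in Step 1. If $v$ has degree $3$, apply Step 2 to a path for $\Gamma'$, whose rank is $r-1\ge1$. If $v$ has degree $2$, its edges are some $a\in A$ and $b\in B$, and $v$ is a leaf of both trees. So $\Gamma-v$ has the spanning trees $A-a$ and $B-b$ and rank $r-1$. By induction it has a covering path.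 This path has an even number of vertices, so one end $a'$ is in $A$ and the other end $b'$ is in $B$. Take $a'\cdots b'\,a\,b$. Circuits avoiding $v$ are covered by the old path. Circuits through $v$ use both edges at $v$, so the edge $ab$ covers them.

**Step 4: an alternating cycle for every $r\ge2$.** Induct again. The case $r=2$ was done in Section 3. Let $r\ge3$. If there is a vertex of degree $2$ with edges $a,b$, take by Step 3 a covering path $a'\cdots b'$ for $\Gamma-v$, and use the cycle $a'\cdots b'\,a\,b\,a'$. It covers all circuits for the reason given in Step 3. Otherwise there is a vertex of degree $3$. Then $\Gamma'$ has rank $r-1\ge2$, so it has a covering alternating cycle, and Step 2 turns it into one for $\Gamma$. $\blacksquare$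

**Example 4.** In Example 1 take $v=1$, with edges $a_1=12$, $b_1=13$, $b_2=14$. Here two edges are in $B$, so the roles are exchanged and $e=34$ is parallel to $a_3$. The graph $\Gamma'$ has the trees $\{a_2,a_3\}$ and $\{b_3,e\}$, and its cycle is $e\,a_2\,b_3\,a_3\,e$. Replacing $e$ by $b_1\,a_1\,b_2$ gives $b_1\,a_1\,b_2\,a_2\,b_3\,a_3\,b_1$.

The induction rests on the degree count of Step 1. A general matroid has no vertices, and so no such count. We now turn to matroids chosen at random.

## 5. A missed circuit is a vector whose image avoids its neighbors

To show that a given $H$ misses a circuit of $M[I|N]$ we need not find the circuit itself. A suitable vector is enough.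

**Observation 5.** Let $H$ be an alternating graph, $x\in GF(q)^B$ nonzero and $B'=\operatorname{supp}x$. If $(Nx)_a=0$ for all $a\in N_H(B')$, then $H$ misses a circuit of $M[I|N]$.

**Proof.** Put $A'=\operatorname{supp}(Nx)$, so $A'\subseteq A\setminus N_H(B')$. The relation $\sum_{b\in B'}x_bN_b-\sum_{a\in A'}(Nx)_ae_a=0$ is nontrivial, because $x\neq0$. So $A'\cup B'$ is dependent and contains a circuit. No edge of $H$ joins $A'$ to $B'$, so $H$ misses that circuit. $\square$

In Example 3 the vector $x=\mathbf 1_{b_1}$ does it: $Nx=e_3+e_4$ vanishes on $N_H(b_1)=\{a_1,a_2\}$.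

Let $N$ be uniform over $GF(2)$, fix an alternating cycle $H$, and put $m=\lfloor r/2\rfloor$. We arrange that different members of $B$ impose conditions on different rows. List the $B$-vertices in their order along $H$ and take the 1st, 3rd, …, $(2m-1)$-th; call them $b_1,\dots,b_m$. As $2m-1\le r-1$, no two of them are cyclically consecutive, so the neighborhoods $R_j=N_H(b_j)$, each of size $2$, are pairwise disjoint. Let $L_j:\mathbb F_2^m\to\mathbb F_2^2$ be the submatrix of $N$ with rows $R_j$ and columns $b_1,\dots,b_m$. The maps $L_1,\dots,L_m$ are independent and uniform.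

**Definition (good vector).** A vector $x\in\mathbb F_2^m$ is good if $L_jx=0$ for all $j\in\operatorname{supp}x$.

The zero vector is good. For $m=2$, the vector $(1,0)$ is good when the first column of $L_1$ is zero, and $(1,1)$ is good when $L_1$ has equal columns and $L_2$ has equal columns. By Observation 5, applied to $x$ extended by zeros,
$$\text{if a nonzero good vector exists, then } H \text{ misses a circuit of } M[I|N]. \tag{2}$$

## 6. The second moment, and why it loses to the number of cycles

The sensible plan is to bound, for one $H$, the probability that no nonzero good vector exists, and then to add over all $r!(r-1)!/2$ alternating cycles. Let $Z$ be the number of nonzero good vectors. A nonzero $x$ is good with probability $4^{-|\operatorname{supp}x|}$, since each $L_jx$ is uniform in $\mathbb F_2^2$ and the $L_j$ are independent. Thus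
$$EZ=\sum_{x\ne0}4^{-|\operatorname{supp}x|}=(5/4)^m-1 .$$
Distinct nonzero $x,y$ are linearly independent over $\mathbb F_2$. So for each row $\rho$ of $L_j$ the pair $(\rho x,\rho y)$ is uniform in $\mathbb F_2^2$, and $L_jx$ and $L_jy$ are independent and uniform. Hence the events "$x$ is good" and "$y$ is good" are independent, $\operatorname{Var}Z\le EZ$, and Chebyshev's inequality gives
$$P(Z=0)\le\frac{1}{EZ}=\frac1{(5/4)^m-1}.$$

This is exponentially small, and it is not enough. The sum of these bounds over all cycles is more than $\frac12r!(r-1)!\,(4/5)^{r/2}$, which tends to infinity. The defect is in the form of the bound: there are only $2^m$ vectors, so $EZ\le2^m$, and $1/EZ$ never falls below $2^{-m}$, whereas the number of cycles is $2^{(2+o(1))r\log_2r}$.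

One may try to gain by independence. Split $[m]=\{1,\dots,m\}$ into $t$ blocks of size $m/t$ (with $t\mid m$) and look for good vectors supported inside a block. For different blocks these events involve disjoint sets of entries of $N$, so they are independent. But each block contributes only the bound $1/((5/4)^{m/t}-1)$, and the product of the $t$ bounds is at least $(4/5)^m$. Nothing is gained.

What would help is many failures, *each* as unlikely as $(4/5)^{\Omega(m)}$. Disjoint blocks are too small for that. Instead we delete one index at a time. Reveal $L_1,L_2,\dots$ in order and follow the conditional expectation of the number of good vectors. If no good vector survives except $0$, this expectation must drop at some step $i_1$, and a drop at a given step has exponentially small probability. Now forbid the index $i_1$ and start again with vectors supported off $i_1$. Their expected number is smaller only by the factor $4/5$, and this second process must drop as well, at some $i_2\ne i_1$. After about $m/3$ deletions the processes are still exponentially large, so we collect about $m/3$ drops, each exponentially unlikely. If the probabilities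 can be multiplied, the result is $2^{-\Omega(m^2)}$. The drop events share most of the maps $L_j$ and are not independent; an order of revealing the maps *opposite* to the order in which the drops were found repairs this.

## 7. Forced drops of a potential, revealed in reverse order

**Definition (potential).** For $D\subseteq[m]$ and $0\le k\le m$ let
$$X^D_k=\{x:\operatorname{supp}x\cap D=\emptyset,\ L_jx=0\ \ \forall j\in\operatorname{supp}x,\ j\le k\},\qquad \Phi^D_k=\sum_{x\in X^D_k}4^{-|\operatorname{supp}x\cap\{k+1,\dots,m\}|}.$$

It equals the conditional expectation of the number of good vectors supported off $D$, given $L_1,\dots,L_k$: a nonzero $x\in X_k^D$ still needs $L_jx=0$ for each $j>k$ in its support, and each of these has probability $\frac14$.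

**Example 5.** Let $m=2$, $D=\emptyset$, and let $L_1$ have columns $c_1,c_2$. Then $\Phi_0^\emptyset=1+\frac14+\frac14+\frac1{16}=(5/4)^2$. After $L_1$ is revealed, $0$ contributes $1$, $(0,1)$ contributes $\frac14$, $(1,0)$ contributes $1$ if $c_1=0$, and $(1,1)$ contributes $\frac14$ if $c_1=c_2$. So $\Phi_1^\emptyset=\frac54+\mathbf 1[c_1=0]+\frac14\mathbf 1[c_1=c_2]$, whose mean is $\frac54+\frac14+\frac1{16}=(5/4)^2$.

Four facts follow from the definition.

* $\Phi^D_0=\sum_{\operatorname{supp}x\cap D=\emptyset}4^{-|\operatorname{supp}x|}=(5/4)^{m-|D|}$.
* $\Phi^D_k\ge1$, because $x=0$ contributes $1$.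
* $\Phi^D_k$ depends only on the $L_j$ with $j\le k$ and $j\notin D$.
* If $k\in D$, then $\Phi^D_k=\Phi^D_{k-1}$, because $k$ is in no support.

**Definition (first drop).** $\beta(D)$ is the least $k\ge1$ with $\Phi^D_k<(1-\frac1{2m})\Phi^D_{k-1}$, and $\beta(D)=\infty$ if there is none.

Since the potential is positive and does not change at indices of $D$, we have $\beta(D)\notin D$.

**Lemma 6.** Let $1\le s\le m$ and suppose $\Phi_*:=(5/4)^{m-s+1}>2$. Then $P(\text{no nonzero good }x)\le(8m^3/\Phi_*)^s$.

**Proof.** We use repeatedly that $(1-\frac1{2m})^m\ge1-m\cdot\frac1{2m}=\frac12$, by Bernoulli's inequality, and that $\Phi_0^D\ge\Phi_*$ when $|D|\le s-1$.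

**Step 1: without a drop there is a nonzero good vector.** This makes failure force a drop. If $|D|\le s-1$ and $\beta(D)=\infty$, then
$$|X^D_m|=\Phi^D_m\ge\bigl(1-\tfrac1{2m}\bigr)^m\Phi_0^D\ge\tfrac12\Phi_*>1 .$$
The set $X_m^D$ consists of good vectors and contains $0$, so it also contains a nonzero good vector.

**Step 2: a first drop at a prescribed index is unlikely, even given almost everything else.** Let $|D|\le s-1$ and $i\notin D$. Condition on all $L_j$ with $j\notin D\cup\{i\}$; the map $L_i$ remains uniform. We claim
$$P\bigl(\beta(D)=i\ \big|\ L_j,\ j\notin D\cup\{i\}\bigr)\le p:=\frac{8m^2}{\Phi_*}. \tag{3}$$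
The values $\Phi_0^D,\dots,\Phi_{i-1}^D$ are determined by the conditioning. If an index less than $i$ already satisfies the inequality defining a drop, then $\beta(D)\ne i$. Otherwise
$$\Phi:=\Phi^D_{i-1}\ge\bigl(1-\tfrac1{2m}\bigr)^{m}\Phi^D_0\ge\tfrac12\Phi_* .$$
Let
$$Y=\{x\in X_{i-1}^D:x_i=1\},\quad w(x)=4^{-|\operatorname{supp}x\cap\{i+1,\dots,m\}|}\le1,\quad W=\sum_{x\in Y}w(x),\quad V=\sum_{x\in Y}w(x)\mathbf 1[L_ix=0].$$
The vectors of $X_{i-1}^D$ with $x_i=0$ contribute the same amount to $\Phi_{i-1}^D$ and to $\Phi_i^D$; call it $U$. A vector $x\in Y$ contributes $\frac14w(x)$ before step $i$, and $w(x)\mathbf 1[L_ix=0]$ after it. So $\Phi=U+\frac14W$ and $\Phi^D_i=U+V$. As each $x\in Y$ is nonzero, $L_ix$ is uniform in $\mathbb F_2^2$ and $EV=\frac14W$. Therefore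
$$\Phi_i^D=\Phi+(V-EV),\qquad \tfrac14W\le\Phi .$$
Distinct $x,y\in Y$ are nonzero, hence linearly independent over $\mathbb F_2$, so $L_ix$ and $L_iy$ are independent, as in Section 6. The variance of $V$ is thus the sum of the variances of its terms:
$$\operatorname{Var}V\le\tfrac14\sum_{x\in Y}w(x)^2\le\tfrac14W\le\Phi .$$
By Chebyshev's inequality,
$$P\Bigl(V-EV<-\frac{\Phi}{2m}\Bigr)\le\Phi\cdot\frac{4m^2}{\Phi^2}=\frac{4m^2}{\Phi}\le\frac{8m^2}{\Phi_*}=p,$$
and the event on the left is exactly that the drop inequality holds at $i$. This proves (3).

**Step 3: failure produces $s$ drops at distinct places.** Suppose there is no nonzero good $x$. By Step 1, $\beta(D)<\infty$ whenever $|D|\le s-1$. Put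
$$i_1=\beta(\emptyset),\quad i_2=\beta(\{i_1\}),\quad\dots,\quad i_s=\beta(\{i_1,\dots,i_{s-1}\}).$$
Because $\beta(D)\notin D$, these are distinct. There are at most $m^s$ possible sequences $(i_1,\dots,i_s)$.

**Step 4: for a fixed sequence, the $s$ probabilities multiply.** Fix distinct $i_1,\dots,i_s$. Let $D_{j-1}=\{i_1,\dots,i_{j-1}\}$ and let $E_j$ be the event $\beta(D_{j-1})=i_j$. The point is that $E_j$ does not look at $L_{i_1},\dots,L_{i_{j-1}}$: it is determined by the $L_k$ with $k\notin D_{j-1}$. So later events use fewer maps, and we should settle the *last* event first. Reveal first all $L_k$ with $k\notin\{i_1,\dots,i_s\}$, and then $L_{i_s},L_{i_{s-1}},\dots,L_{i_1}$ in this order. Just before $L_{i_j}$ is revealed, exactly the $L_k$ with $k\notin\{i_1,\dots,i_j\}=D_{j-1}\cup\{i_j\}$ are known. At that moment: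

* the events $E_{j+1},\dots,E_s$ are already decided, since each of them depends only on maps $L_k$ with $k\notin D_j=\{i_1,\dots,i_j\}$;
* by (3) the conditional probability of $E_j$ is at most $p$, since $|D_{j-1}|\le s-1$.

Hence $P(E_j\cap E_{j+1}\cap\dots\cap E_s)\le p\,P(E_{j+1}\cap\dots\cap E_s)$ for every $j$, and so $P(E_1\cap\dots\cap E_s)\le p^s$. Adding over the sequences,
$$P(\text{no nonzero good }x)\le m^sp^s=(8m^3/\Phi_*)^s. \qquad\square$$

The naive order $L_{i_1},L_{i_2},\dots$ would not do: the event $E_1$ may depend on $L_{i_2},\dots,L_{i_s}$, so when $L_{i_1}$ comes first, (3) cannot be applied, and once $E_1$ is settled, the later maps are no longer fresh.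

## 8. Rank at least 2000: the numbers for Theorem 1

**Proof of Theorem 1.** Let $r\ge2000$, so $m=\lfloor r/2\rfloor\ge1000$, and let $N$ be uniform over $GF(2)$.

**Step 1: bound the probability for one cycle.** Fix an alternating cycle $H$ and take $s=\lfloor m/3\rfloor+1$ in Lemma 6. Then $s\le m$, $s\ge\frac m3$ and $m-s+1=m-\lfloor m/3\rfloor\ge\frac{2m}3$, so $\Phi_*\ge(5/4)^{2m/3}>2$. We have $\frac23\ln\frac54>0.148$ and $\ln8<2.1$. By (2) and Lemma 6,
$$\ln P(H\text{ covers every circuit})\le s\,(\ln 8+3\ln m-\ln\Phi_*)\le-s\,(0.148\,m-2.1-3\ln m).$$
At $m=1000$ the last bracket is at least $148-2.1-20.8>0$, and its derivative $0.148-3/m$ is positive for $m\ge1000$. So it is positive, and we may replace $s$ by $\frac m3$: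
$$\ln P(H\text{ covers every circuit})\le-\tfrac m3\bigl(0.148\,m-2.1-3\ln m\bigr). \tag{4}$$

**Step 2: add over all cycles.** There are at most $(r!)^2\le r^{2r}\le(2m+1)^{4m+2}$ alternating cycles, since $r\le2m+1$. By (4), the probability that *some* alternating cycle covers every circuit of $M[I|N]$ is less than $\frac14$ provided
$$\tfrac m3(0.148m-2.1-3\ln m)>(4m+2)\ln(2m+1)+\ln4 .$$
Divide by $m$. As $m\ge1000$, we have $\frac{4m+2}m\le4.002$ and $\frac{\ln4}m\le0.002$. So it suffices that
$$f(m):=\tfrac13(0.148m-2.1-3\ln m)-4.002\ln(2m+1)-0.002>0 .$$
Using $\ln1000<6.91$ and $\ln2001<7.61$, we get $f(1000)>41.7-30.5>0$. For $m\ge1000$,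
$$f'(m)=\tfrac{0.148}3-\tfrac1m-\tfrac{8.004}{2m+1}>0.049-0.001-0.005>0 .$$
So $f(m)>0$ for all $m\ge1000$.

**Step 3: keep $B$ a basis.** By (1), $N$ is nonsingular with probability greater than $\frac14$, while the event of Step 2 has probability less than $\frac14$. So some nonsingular $N$ has the property that no alternating cycle covers every circuit of $M[I|N]$. In this matroid $A$ and $B$ are disjoint bases with union $S$. This disproves Conjecture 2 for every $r\ge2000$. $\blacksquare$

No alternating Hamiltonian path covers every circuit of these matroids either. Such a path has one end in $A$ and one in $B$, and joining its ends gives an alternating cycle, which covers everything that the path covers.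

## 9. Graphs with $c\,r\log_q r$ edges over $GF(q)$

For an arbitrary alternating graph with few edges, two features of the cycle are lost. Some vertices may have large degree, and the neighborhoods of the $b$'s overlap, so the conditions no longer come in disjoint groups of rows, one for each $b$. The remedy is to index the process by rows $a_j$ instead of by elements of $B$, to handle the rows of large degree before the process starts, and to use only vectors of small support on columns of small degree.

**Proof of Theorem 2.**

**Step 1: fix parameters.** The statement for some $c$ implies it for all smaller $c$, so assume $c>0$. Choose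
$$c<c'<\tfrac14,\qquad 2c'<\eta<\tfrac12,\qquad \varepsilon=1-\tfrac c{c'},\qquad \ell=c'\log_qr,\qquad k=\lfloor r^{1-\eta}\rfloor,\qquad s=\lfloor\varepsilon\sqrt r/2\rfloor .$$
An interval for $\eta$ is available exactly because $c'<\frac14$. Let $r$ be large. All requirements "for large $r$", and all implied constants below, depend only on $q,c,c',\eta$ and not on the graph. Let $N$ be uniform over $GF(q)$ and fix an alternating graph $H$ with at most $c\,r\log_qr$ edges.

**Step 2: separate the vertices of large degree.** Let $B_0=\{b\in B:\deg b\le\ell\}$. At most $c\,r\log_qr/\ell=cr/c'$ vertices $b$ have degree greater than $\ell$, so $|B_0|\ge\varepsilon r$. Let $A_{hi}=\{a\in A:\deg a>\sqrt r\}$; then $|A_{hi}|\le c\sqrt r\log_qr$. Let $a_1,\dots,a_n$ be the other elements of $A$. Thus $n\le r$, and $n\ge s\ge1$ for large $r$. We identify these elements with their indices, so $N_H(D)$ makes sense for $D\subseteq[n]$. Reveal the rows of $N$ in $A_{hi}$ and condition on them. The rows $a_1,\dots,a_n$ remain independent and uniform.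

**Step 3: a large supply of vectors that already vanish on $A_{hi}$.** For $D\subseteq[n]$ with $|D|\le s-1$ let $B_D=B_0\setminus N_H(D)$. Each $a_j$ has degree at most $\sqrt r$, so $|B_D|\ge\varepsilon r-s\sqrt r\ge\varepsilon r/2$. Let
$$F_D=\{x\in GF(q)^B:\operatorname{supp}x\subseteq B_D,\ |\operatorname{supp}x|\le2k,\ (Nx)_a=0\ \ \forall a\in A_{hi}\}.$$
Consider the $\binom{|B_D|}k$ vectors with entries $0,1$ and support of size $k$ in $B_D$. The restriction of $Nx$ to $A_{hi}$ takes at most $q^{|A_{hi}|}$ values, so at least $\binom{|B_D|}kq^{-|A_{hi}|}$ of these vectors agree in it. Subtracting one of them from all of them gives distinct members of $F_D$. With $u=\lceil\varepsilon r/2\rceil$, which is at least $k$ for large $r$, we get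
$$|F_D|\ge\binom ukq^{-|A_{hi}|}. \tag{5}$$
Also $0\in F_D$. The family $F_D$ depends on $N$ only through the rows in $A_{hi}$.

**Step 4: the potential.** Call $j\in[n]$ active for $x$ if $N_H(a_j)\cap\operatorname{supp}x\ne\emptyset$. These are the rows on which $Nx$ must still be made to vanish. For $x\in F_D$ at most $2k\ell$ indices are active, because the support has at most $2k$ elements, each of degree at most $\ell$. No active index lies in $D$, because the support avoids $N_H(D)$. For $0\le i\le n$ put
$$X_i^D=\{x\in F_D:(Nx)_{a_j}=0\text{ for all active }j\le i\},\qquad \Phi_i^D=\sum_{x\in X_i^D}q^{-\#\{j>i\text{ active for }x\}},$$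
and let $\beta(D)$ be the least $i\ge1$ with $\Phi_i^D<(1-\frac1{2n})\Phi_{i-1}^D$, or $\infty$ if there is none. The vector $0$ has no active index and contributes $1$, so $\Phi_i^D\ge1$. Indices in $D$ are never active. So $\Phi_i^D$ depends only on the rows $a_j$ with $j\le i$, $j\notin D$ (and on the rows in $A_{hi}$), it does not change at $i\in D$, and $\beta(D)\notin D$. By (5),
$$\Phi_0^D\ge|F_D|\,q^{-2k\ell}\ge\Phi_*:=\binom ukq^{-|A_{hi}|-2k\ell}.$$

**Step 5: the potential starts large.** We need $\Phi_*$ to be much more than polynomial. Since $\binom uk\ge(u/k)^k$ and $u/k\ge\frac\varepsilon2r^{\eta}$,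
$$\log_q\Phi_*\ge k\bigl((\eta-2c')\log_qr-\log_q\tfrac2\varepsilon\bigr)-c\sqrt r\log_qr=\Omega(r^{1-\eta}\log r). \tag{6}$$
Here $\eta>2c'$ makes the first term positive of order $r^{1-\eta}\log r$, and $1-\eta>\frac12$ makes it dominate the second. In particular $\Phi_*>2$ for large $r$.

**Step 6: without a drop, $H$ misses a circuit.** If $|D|\le s-1$ and $\beta(D)=\infty$, then $|X_n^D|=\Phi_n^D\ge(1-\frac1{2n})^n\Phi_0^D\ge\frac12\Phi_*>1$. So there is a nonzero $x\in F_D$ with $Nx$ vanishing on $A_{hi}$ and on every $a_j$ that is adjacent to $\operatorname{supp}x$, hence on all of $N_H(\operatorname{supp}x)$. By Observation 5, $H$ misses a circuit.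

**Step 7: a first drop at a prescribed index is unlikely.** Let $|D|\le s-1$ and $i\in[n]\setminus D$, and condition also on the rows $a_j$ with $j\notin D\cup\{i\}$. Row $a_i$ remains uniform, and $\Phi_0^D,\dots,\Phi_{i-1}^D$ are determined. If an index less than $i$ satisfies the drop inequality, then $\beta(D)\neq i$. Otherwise $\Phi:=\Phi_{i-1}^D\ge(1-\frac1{2n})^n\Phi_0^D\ge\frac12\Phi_*$. Let
$$Y=\{x\in X_{i-1}^D:i\text{ active for }x\},\quad w(x)=q^{-\#\{j>i\text{ active for }x\}}\le1,\quad W=\sum_{x\in Y}w(x),\quad V=\sum_{x\in Y}w(x)\mathbf 1[(Nx)_{a_i}=0].$$
A vector of $X_{i-1}^D$ for which $i$ is not active contributes equally before and after step $i$. A vector $x\in Y$ contributes $w(x)/q$ before and $w(x)\mathbf1[(Nx)_{a_i}=0]$ after. Each $x\in Y$ is nonzero, so $(Nx)_{a_i}$ is uniform in $GF(q)$. Hence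
$$EV=\tfrac Wq\le\Phi,\qquad \Phi_i^D=\Phi+(V-EV).$$
For the variance, note a change for $q>2$: distinct nonzero vectors may be proportional. If $x,y\in Y$ are not proportional, then $(Nx)_{a_i}$ and $(Ny)_{a_i}$ are independent, so their covariance terms vanish. If they are proportional, the two events coincide, the supports agree, $w(x)=w(y)$, and the covariance of the indicators is at most $\frac1q$. Each $x$ has at most $q-1$ proportional vectors in $Y$, including itself. Therefore
$$\operatorname{Var}V\le(q-1)\sum_{x\in Y}\frac{w(x)^2}q\le(q-1)\frac Wq\le(q-1)\Phi,$$
and by Chebyshev's inequality the conditional probability of $\beta(D)=i$ is at most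
$$\frac{(q-1)\Phi\cdot4n^2}{\Phi^2}\le p:=\frac{8(q-1)n^2}{\Phi_*}.$$

**Step 8: multiply $s$ drops.** Suppose $H$ covers every circuit. By Step 6, $\beta(D)<\infty$ whenever $|D|\le s-1$, so $i_1=\beta(\emptyset)$, $i_2=\beta(\{i_1\})$, …, $i_s=\beta(\{i_1,\dots,i_{s-1}\})$ are defined, and they are distinct. Fix one of the at most $n^s$ sequences, put $D_{j-1}=\{i_1,\dots,i_{j-1}\}$, and let $E_j$ be the event $\beta(D_{j-1})=i_j$, which is determined by the rows $a_t$ with $t\notin D_{j-1}$. Reveal first all rows $a_t$ with $t\notin\{i_1,\dots,i_s\}$, then the rows with indices $i_s,i_{s-1},\dots,i_1$ in this order. Just before the row with index $i_j$ is revealed, exactly the rows with $t\notin D_{j-1}\cup\{i_j\}$ are known, so $E_{j+1},\dots,E_s$ are decided, and by Step 7 the event $E_j$ has conditional probability at most $p$. Hence $P(E_1\cap\dots\cap E_s)\le p^s$. Adding over sequences, and using $n\le r$ and (6),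
$$P(H\text{ covers every circuit})\le(np)^s\le\bigl(8(q-1)r^3/\Phi_*\bigr)^s=2^{-\Omega(r^{3/2-\eta}\log r)} .$$
This bound holds for every outcome of the rows in $A_{hi}$, so it holds unconditionally.

**Step 9: add over all graphs.** A graph with at most $c\,r\log_qr$ edges is described by a sequence of $\lfloor c\,r\log_qr\rfloor$ symbols, each one of the $r^2$ pairs or a blank. So there are at most $(r^2+1)^{c\,r\log_qr}=2^{O(r\log^2r)}$ graphs. Since $\frac32-\eta>1$, the probability that some such graph covers every circuit is $o(1)$. By (1), conditioning on nonsingularity multiplies this by at most $4$, so it is still $o(1)$. $\blacksquare$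

The two uses of $\eta$ explain the constant. The potential is large only if the entropy $\eta k\log_qr$ of a choice of $k$ columns exceeds the cost $2c'k\log_qr$ of the active rows, which needs $\eta>2c'$. The rows in $A_{hi}$ and the number of graphs need $\eta<\frac12$.

Since $c<\frac14$ is arbitrary, we may let $c$ tend to $\frac14$ slowly with $r$: for each $t>4$ there is an $r_t$ such that for $c=\frac14-\frac1t$ the failure probability is at most $\frac1t$ for all $r\ge r_t$, and we may take $r_5<r_6<\cdots$ and use this $c$ for $r_t\le r<r_{t+1}$. So, for fixed $q$, with probability $1-o(1)$ no alternating graph with fewer than $(\frac14-o(1))\,r\log_qr$ edges covers every circuit of $M[I|N]$.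

## 10. A random graph with $21\,r\ln r$ edges suffices for random binary matroids

Over $GF(2)$ the order $r\log r$ in Theorem 2 is attained. Here the first moment is enough: choose $H$ at random too, and count missed circuits.

**Proof of Theorem 3.**

**Step 1: reduce to one sum.** Let $N$ be uniform over $\mathbb F_2$, let $r$ be large, and let $H$ be an independent random alternating graph in which each pair $(a,b)$ is an edge with probability $\theta=20\ln r/r$, independently. Suppose $N$ is nonsingular and $H$ misses a circuit $C=A'\cup B'$. Then $A',B'\ne\emptyset$, since $A,B$ are independent. The linear relation on a circuit has all coefficients nonzero, hence equal to $1$ over $\mathbb F_2$, so $N\mathbf1_{B'}=\mathbf1_{A'}$. Also $H$ has no edge between $A'$ and $B'$. For fixed nonempty $A',B'$ of sizes $i,j$, these two events are independent and have probabilities $2^{-r}$ and $(1-\theta)^{ij}$. So the probability that $N$ is nonsingular and $H$ misses a circuit is at most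
$$2^{-r}\sum_{i,j\ge1}\binom ri\binom rj(1-\theta)^{ij}\le2^{-r}\sum_{i\ge1}\binom ri\bigl[(1+e^{-\theta i})^r-1\bigr], \tag{7}$$
where we summed over $j$ by the binomial theorem and used $1-\theta\le e^{-\theta}$.

**Step 2: terms with $i\ge r/10$.** Here $\theta i\ge2\ln r$, so $e^{-\theta i}\le r^{-2}$ and the bracket is at most $(1+r^{-2})^r-1\le e^{1/r}-1\le2/r$. As $2^{-r}\sum_i\binom ri\le1$, the total contribution is at most $2/r$.

**Step 3: terms with $\theta i\le1$.** For $0\le t\le1$,
$$\frac{1+e^{-t}}2\le1-\frac t2+\frac{t^2}4\le1-\frac t4\le e^{-t/4}.$$
With $t=\theta i$ and $\binom ri\le r^i$, the term is at most $r^ie^{-\theta ir/4}=r^i\,r^{-5i}=r^{-4i}$. The total contribution is $O(r^{-4})$.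

**Step 4: terms with $\theta i>1$ and $i<r/10$.** Let $h$ be the binary entropy function. For $\alpha\le\frac12$,
$$1\ge\sum_{i\le\alpha r}\binom ri\alpha^i(1-\alpha)^{r-i}\ge\alpha^{\alpha r}(1-\alpha)^{(1-\alpha)r}\sum_{i\le\alpha r}\binom ri,$$
so $\sum_{i\le\alpha r}\binom ri\le2^{h(\alpha)r}$. In the present range $1+e^{-\theta i}\le1+e^{-1}$, and the total contribution is at most
$$2^{h(0.1)r}\Bigl(\frac{1+e^{-1}}2\Bigr)^r\le2^{(0.470-0.547)r}=o(1),$$
because $h(0.1)<0.470$ and $\log_2\frac{1+e^{-1}}2<-0.547$.

So (7) is $o(1)$.

**Step 5: count edges.** The number of edges of $H$ is binomial with mean $r^2\theta=20r\ln r$ and variance at most $20r\ln r$. By Chebyshev's inequality it exceeds $21r\ln r$ with probability at most $20r\ln r/(r\ln r)^2=o(1)$.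

**Step 6: pass from random $H$ to some $H$.** Call $H$ bad for $N$ if $H$ misses a circuit of $M[I|N]$ or has more than $21r\ln r$ edges, and let $g(N)$ be the probability, over $H$ alone, that $H$ is bad for $N$. By Fubini's theorem and Steps 1 to 5, the expectation of $g(N)\mathbf1[N\text{ nonsingular}]$ is some $\delta=o(1)$. So $P(N\text{ nonsingular and }g(N)=1)\le\delta$. By (1), given that $N$ is nonsingular, $g(N)=1$ has probability at most $4\delta=o(1)$. Whenever $g(N)<1$, some $H$ is not bad: it has at most $21r\ln r$ edges and covers every circuit. $\blacksquare$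

Together with Theorem 2 for $q=2$ this gives, with probability $1-o(1)$, that the smallest number of edges of an alternating graph covering every circuit of $M[I|N]$ over $GF(2)$ is $\Theta(r\log r)$.
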